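# One Blaschke dilatation, one slit disc, two univalent harmonic maps

## 1. Harmonic mappings, dilatations, indices and cluster sets

Let $\mathbb D$ be the open unit disk. Every complex harmonic function in $\mathbb D$ can be written $f=h+\overline g$ with $h,g$ analytic, and then $f_z=h'$ and $\overline{f_{\bar z}}=g'$.

**Definition (dilatation).** Let $\omega$ be analytic in $\mathbb D$ with $\omega(\mathbb D)\subset\mathbb D$. A sense-preserving harmonic mapping with analytic dilatation $\omega$ is a solution of
$$\frac{\overline{f_{\bar z}(z)}}{f_z(z)}=\omega(z),\qquad\text{that is, } g'=\omega h'. \tag{1.1}$$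
Its Jacobian is $|h'|^2-|g'|^2=|h'|^2(1-|\omega|^2)$. It is univalent if it is one-to-one in $\mathbb D$. In the form $\overline{f_{\bar z}}=\omega f_z$ the equation is linear over $\mathbb R$: real linear combinations of solutions satisfy it again, and so do solutions plus constants.

**Example 1.** $f(z)=z+\frac1{N+1}\bar z^{N+1}$ has $h'=1$, $g'=z^N$, so $\omega=z^N$. It is univalent: $|g'|<1$ on the convex set $\mathbb D$ gives $|g(z_1)-g(z_2)|<|z_1-z_2|$ for $z_1\ne z_2$.

**Definition (finite Blaschke product).** A Blaschke product of order $N$ is $e^{i\beta}\prod_{j=1}^N\frac{z-a_j}{1-\bar a_jz}$ with $|a_j|<1$. Examples are $z^N$ and $\big(\frac{z+c}{1+\bar cz}\big)^N$ with $|c|<1$.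

**Definition (cluster set).** The cluster set of $f$ at $e^{it}$ is the set of all limits $\lim f(z_n)$ with $z_n\in\mathbb D$, $z_n\to e^{it}$.

**Example 2.** For $y=e^{i\tau}$ take the branch of $\arg(z-y)$ on $\mathbb D$ with values in $(\tau+\frac\pi2,\tau+\frac{3\pi}2)$. (The disk lies on one side of its tangent at $y$, and the inward direction $-y$ has argument $\tau+\pi$.) Its cluster set at $y$ is $[\tau+\frac\pi2,\tau+\frac{3\pi}2]$. Along the circle it tends to $\tau+\frac{3\pi}2$ as $t\to\tau^-$ and to $\tau+\frac\pi2$ as $t\to\tau^+$, so it jumps by $-\pi$.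

**Definition (index).** If $\psi$ is continuous and nonzero on a positively oriented circle, $\operatorname{ind}\psi$ is the winding number of its image about $0$. At an isolated zero the local index is the index on small circles around it. For example $z^2$ has local index $2$ at $0$, and $\bar z$ has $-1$.

We use three standard facts. (I1) The index is invariant under homotopies through nonvanishing functions; in particular $\operatorname{ind}\psi_1=\operatorname{ind}\psi_2$ if $|\psi_1-\psi_2|<|\psi_1|$. (I2) On a closed disk, a closed annulus or a closed Jordan domain with piecewise smooth boundary, if $\psi$ has finitely many zeros and none on the boundary, then its boundary index (outer minus inner for an annulus) is the sum of the local indices. (I3) At a zero with positive Jacobian the local index is $+1$; an injective continuous map has local index $\pm1$ at a zero.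

**Lemma 1.** Let $\varphi$ be a nonconstant harmonic function in $\mathbb D$ with $\overline{\varphi_{\bar z}}=\omega\varphi_z$ and $\varphi(z_1)=0$. Then $\varphi_z\not\equiv0$, and if $\varphi_z$ has a zero of order $k\ge0$ at $z_1$, then $z_1$ is an isolated zero of $\varphi$ of local index $k+1\ge1$. In particular a univalent solution $F$ of (1.1) has $F_z\ne0$ and positive Jacobian everywhere in $\mathbb D$.

*Proof.* Write $\varphi=H+\overline G$, $G'=\omega H'$. If $H'\equiv0$ then $G'\equiv 0$ and $\varphi$ is constant. Let $H'=(k+1)a(z-z_1)^k+\cdots$ with $a\ne0$. Integrating and using $\varphi(z_1)=0$,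
$$\varphi(z)=a(z-z_1)^{k+1}+\overline{\omega(z_1)a(z-z_1)^{k+1}}+O(|z-z_1|^{k+2}). \tag{1.2}$$
With $w=a(z-z_1)^{k+1}$ we have $|w+s\overline{\omega(z_1)w}|\ge(1-|\omega(z_1)|)|w|$ for $0\le s\le1$. So on small circles $\varphi\neq0$ and $\varphi$ is homotopic to $w$ through nonvanishing functions; its index is $k+1$. For univalent $F$ apply this to $F-F(z_1)$: the index is $\pm1$ by (I3), so $k=0$. (This is Lewy's theorem in our setting.) $\square$

**Definition (GRMT solution).** Let $\Omega$ be a bounded simply connected domain with locally connected boundary and $0\in\Omega$. The generalized Riemann mapping theorem (GRMT) asserts that there is a univalent solution $f$ of (1.1) such that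

- (i) $f(\mathbb D)\subset\Omega$, $f(0)=0$ and $f_z(0)>0$;
- (ii) there is a countable set $E\subset\partial\mathbb D$ such that for $e^{it}\notin E$ the unrestricted limit $f^*(e^{it})=\lim_{z\to e^{it}}f(z)$ exists and lies in $\partial\Omega$;
- (iii) for $e^{it}\in E$ the one-sided limits $\lim_{s\to t^\pm}f^*(e^{is})$ exist and lie in $\partial\Omega$, and the cluster set of $f$ at $e^{it}$ is the straight segment joining them.

Such an $f$ is called a GRMT solution for $(\Omega,\omega)$. We write $f^*(t\pm)$ for the one-sided limits. At $e^{it}\notin E$ they exist too and agree, since $f^*$ is a limit of nearby values of $f$. If they agree at a point of $E$, the cluster set there is one point, and the point may be removed from $E$. So we may always take $E$ to be the set of jump points.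

**Example 3 (the regular polygon).** Let $n=N+2\ge3$ and let $f$ be the Poisson integral of the step function equal to $e^{2\pi ij/n}$ for $|t-2\pi j/n|<\pi/n$. Its Fourier coefficients are
$$c_m=\frac1{2\pi}\sum_{j=0}^{n-1}e^{2\pi ij(1-m)/n}\,\frac{2\sin(m\pi/n)}m\quad(m\neq0),\qquad c_0=0 .$$
So $c_m=0$ unless $m=1+kn$, and then $c_m=\frac{n}{\pi m}(-1)^k\sin\frac\pi n$. With $\lambda_n=\frac n\pi\sin\frac\pi n$,
$$h'=\lambda_n\sum_{k\ge0}(-1)^kz^{kn}=\frac{\lambda_n}{1+z^n},\qquad g'=-\lambda_n\sum_{k\ge1}(-1)^kz^{kn-2}=\frac{\lambda_nz^{n-2}}{1+z^n}.$$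
The dilatation is $z^{n-2}=z^N$, and the Jacobian is positive. At a jump point $y$ with jump $J$, the function $f+\frac J\pi\arg(z-y)$ is bounded harmonic, and by Example 2 its boundary function is continuous at $y$, so it extends continuously to $y$. Hence the cluster set at $y$ is a side of the regular $n$-gon, and if small disks around the jump points are cut out of $\mathbb D$, the image of the boundary of the remaining domain converges to the polygon traversed once counterclockwise. By (I2) and (I3) each point inside the polygon has exactly one preimage and each point outside has none. As $f(\mathbb D)$ is open, $f$ is univalent onto the open polygon.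

So $f$ is a GRMT solution for (unit disk, $z^N$), although $f(\mathbb D)\neq\mathbb D$. It is equally a GRMT solution for every admissible $\Omega$ that contains the open polygon and has its $n$ vertices on $\partial\Omega$. Keep this in mind: the image must lie in $\Omega$ and the boundary values must lie on $\partial\Omega$, but the image need not fill $\Omega$.

**Definition (strictly starlike).** $\Omega$ is strictly starlike with respect to $0$ if $\lambda\overline\Omega\subset\Omega$ for $0\le\lambda<1$.

**Example 4.** A bounded convex domain containing a disk $\{|w|<r\}$ is strictly starlike. For $p\in\overline\Omega$ and $0<\lambda<1$ choose $p'\in\Omega$ with $|p-p'|<(1-\lambda)r/\lambda$; then $\lambda p=\lambda p'+(1-\lambda)\frac{\lambda(p-p')}{1-\lambda}$ is a convex combination of two points of $\Omega$. The domain $\{|w|<2+\cos3\theta\}$, $\theta=\arg w$, is strictly starlike but not convex: the midpoint of the segment from $3$ to $3e^{2\pi i/3}$ has argument $\pi/3$ and modulus $\frac32>1=2+\cos\pi$. A disk minus a straight slit issuing from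 its boundary circle is not strictly starlike: $\overline\Omega$ is the whole closed disk, so $\lambda\overline\Omega$ meets the slit for $\lambda$ near $1$. The boundary of such a slit disk is locally connected, being a connected finite union of a circle and arcs.

## 2. Convexity and uniqueness for Blaschke dilatations

The starting point is the following known result.

**Theorem 1.** Assume (a) $\Omega$ is convex; (b) $\Omega$ is a bounded domain with $0\in\Omega$, together with the standing hypotheses of the GRMT; (c) $\omega$ is a finite Blaschke product of order $N\ge1$. Then any two univalent solutions of (1.1) satisfying (i)–(iii) coincide.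

The problem comes from "Uniqueness Of Harmonic Mappings With Blaschke Dilatations", https://www.math.purdue.edu/~weitsman/uniqueness3.pdf. It asks: *is convexity needed?* Keep (b) and (c), and let $\Omega$ be a bounded simply connected domain with locally connected boundary and $0\in\Omega$. Is there always exactly one GRMT solution, or do some $\Omega$ and $\omega$ admit two?

Convexity cannot be dropped.

**Theorem A.** For every $N\ge2$ there are a bounded simply connected domain $\Omega\ni0$ with locally connected boundary (a disc minus $N+2$ disjoint straight slits issuing from its boundary circle) and a Blaschke product $\omega(z)=e^{i\beta}\big(\frac{z+c}{1+\bar cz}\big)^N$ of order $N$ such that (1.1) has two distinct univalent solutions satisfying (i)–(iii).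

A complement, not needed for the answer, shows how far convexity can be weakened.

**Theorem B.** Let $\omega:\mathbb D\to\mathbb D$ be any analytic function. Let $\Omega$ be as in the GRMT and strictly starlike with respect to $0$. Then two univalent solutions of (1.1) satisfying (i)–(iii) coincide.

By Example 4, Theorem B contains Theorem 1. Non-uniqueness for order exactly $N=1$ (with $\Omega$ not strictly starlike) is not decided here. Sections 4–9 prove Theorem A, Sections 10–12 prove Theorem B.

## 3. Jumps, the conformal case, and comparing $F$ with $\lambda f$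

**Lemma 2.** Let $f$ be a GRMT solution for $(\Omega,\omega)$ with $J=f^*(t+)-f^*(t-)\ne0$. Then $\omega(re^{it})\to\overline J/J$ as $r\to1$. Hence if two GRMT solutions for $(\Omega,\omega)$ both jump at $e^{it}$, their cluster segments there are parallel.

*Proof.* $f=h+\overline g$ is bounded, so it is the Poisson integral of $f^*$. If $f^*\sim\sum c_ne^{ins}$, then $zh'=\sum_{n\ge1}nc_nz^n$ and $zg'=\sum_{n\ge1}n\overline{c_{-n}}z^n$. Let $\sigma(s)=\sum_{n\ne0}\frac{e^{in(s-t)}}{2\pi in}$. Since $\sum_{n\ne0}\frac1ne^{in\theta}=i(\pi-\theta)$ on $(0,2\pi)$, this is a sawtooth with jump $1$ at $t$. Write $f^*=J\sigma+f_1$; then $f_1$ is bounded and has equal one-sided limits at $t$, which we call $f_1(t)$.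

At $z=re^{it}$ the part $J\sigma$ contributes $\sum_{n\ge1}\frac{J}{2\pi i}r^n=\frac J{2\pi i}\frac r{1-r}$ to $zh'$. It contributes $\frac{\overline J}{2\pi i}\frac r{1-r}$ to $zg'$, because the conjugate of $\frac{Je^{int}}{-2\pi in}$ is $\frac{\overline Je^{-int}}{2\pi in}$. The part $f_1$ contributes to $zh'$
$$\frac1{2\pi}\int_0^{2\pi}\big(f_1(s)-f_1(t)\big)\frac{ze^{-is}}{(1-ze^{-is})^2}\,ds,$$
the constant being free since $\sum_{n\ge1}n(ze^{-is})^n$ has mean zero. After multiplication by $1-r$ this is at most
$$\frac{1-r}{2\pi}\int_0^{2\pi}\frac{|f_1(s)-f_1(t)|}{|1-re^{i(t-s)}|^2}\,ds ,$$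
which is $\frac1{1+r}$ times the Poisson integral at $re^{it}$ of a bounded function with limit $0$ at $t$; it tends to $0$. The same bound, applied to $\overline{f_1}$, holds for $zg'$. So $(1-r)zh'\to\frac J{2\pi i}\ne0$, $(1-r)zg'\to\frac{\overline J}{2\pi i}$, and $\omega=g'/h'\to\overline J/J$. If $F$ jumps by $J_F$ at the same point, then $\overline{J_F}/J_F=\overline J/J$, so $J_F/J$ is real. $\square$

In Example 3 the jump at $t=(2j+1)\pi/n$ is $J=2ie^{it}\sin\frac\pi n$, so $\overline J/J=-e^{-2it}=e^{int}e^{-2it}=\omega(e^{it})$, as it should be.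

**The case $\omega\equiv0$.** This is not a Blaschke product of order $N\ge1$, but it is the simplest test. By Lemma 2 there are no jumps, so all boundary cluster values of the conformal map $f$ lie in $\partial\Omega$. Then $f(\mathbb D)$ is open and relatively closed in $\Omega$, so $f(\mathbb D)=\Omega$. For two solutions $f,F$ the Schwarz lemma, applied to $F^{-1}\circ f$ and its inverse, gives $f=F$. For $\omega\not\equiv0$ this fails at once: $F^{-1}\circ f$ need not be analytic, and as Example 3 shows, images need not equal $\Omega$.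

**Comparing $F$ with $\lambda f$.** A more robust approach counts zeros. Let $f\ne F$ be two solutions with $\lambda_0=F_z(0)/f_z(0)\le1$, and consider $F-\lambda_0f$. It satisfies the same equation and vanishes together with its $z$-derivative at $0$, so by Lemma 1 its index at $0$ is at least $2$, unless it vanishes identically.

Take a model case: $\lambda_0<1$, $\Omega$ strictly starlike, and $F$ without jumps. As above $F(\mathbb D)=\Omega$. Put $g=\lambda_0f$. If $F\equiv g$, then $F^*=\lambda_0f^*\in\lambda_0\overline\Omega\subset\Omega$ at common continuity points, contradicting $F^*\in\partial\Omega$. Otherwise $g(\mathbb D)$ lies in the compact set $K=\lambda_0\overline\Omega\subset\Omega$, so $A=F^{-1}\circ g$ maps $\mathbb D$ into a disk $\{|z|\le s_0\}$ with $s_0<1$. On $|z|=\rho$, $s_0<\rho<1$, the function $z-A(z)$ therefore has index $1$. Its zeros are the zeros of $F-g$, and near such a zero $z_1$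
$$F(z)-g(z)=F(z)-F(A(z))=\mathcal L(z)[z-A(z)],\qquad \mathcal L(z)=\int_0^1DF\big(A(z)+\theta(z-A(z))\big)\,d\theta, \tag{3.1}$$
with real matrices $\mathcal L(z)\to DF(z_1)$ and $\det DF(z_1)>0$. Matrices of positive determinant can be deformed to the identity, so the local indices of $F-g$ and $z-A$ agree. They are all positive, and the one at $0$ is at least $2$: contradiction.

Two obstacles remain. Jumps of $F$ make $F(\mathbb D)$ smaller than $\Omega$; Theorem B overcomes this, together with the case $\lambda_0=1$. The other obstacle is decisive: without starlikeness, $\lambda\overline\Omega$ leaves $\Omega$, there is no compact $K$, and $F^{-1}\circ g$ is not even defined. In a slit disk this happens for all $\lambda$ near $1$. So slit disks are where uniqueness may fail.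

**Maps first, domain afterwards.** Example 3 suggests how to exploit this. If the boundary values of $f$ and $F$ are step functions, only finitely many points have to lie on $\partial\Omega$. So we look first for two univalent maps with the same dilatation and step boundary values, and only then draw $\Omega$ through these points.

## 4. Star polygons with prescribed inner corners and tips on a circle

Let $N\ge2$, $M=N+2$, $s(t)=\sin(t/2)$, so that
$$e^{it}-e^{i\tau}=2i\,e^{i(t+\tau)/2}s(t-\tau). \tag{4.1}$$
Indices $l$ run over $1,\dots,M$, with $\xi_{M+1}:=\xi_1+2\pi$ and cyclic conventions $R_{M+1}=R_1$, $W_{M+1}=W_1$. Until Section 9 the dilatation is $z^N$ and we normalize at a point $c\in\mathbb D$ instead of $0$.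

We shall use maps onto star-like polygons with vertices $W_1,R_1,W_2,R_2,\dots,W_M,R_M$: far tips $W_l$ and inner corners $R_l$. Here is the count that makes this reasonable. The maps below have $3M+1$ real parameters: $M$ zeros, $M$ pairs of poles ($2M$ parameters), one scale. If two maps are to share all $2M$ corners, the conditions far outnumber the parameters. But a tip may move along a circle $|w|=\rho$ if that circle is part of $\partial\Omega$. So we demand $R_l$ prescribed ($2M$ conditions), $|W_l|=\rho$ ($M$ conditions) and $\arg f_z(c)$ prescribed (one condition): $3M+1$ in all. Parameters and conditions are equal in number, and non-uniqueness becomes non-injectivity of a map between spaces of equal dimension. We shall force it by making the Jacobian change sign.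

**The family.** Let $\mathcal P\subset\mathbb R^{2M+1}$ be the open set of $m=(\xi,\sigma,\kappa)$ with $\kappa>0$ and
$$\xi_1<\sigma_1<\xi_2<\dots<\xi_M<\sigma_M<\xi_1+2\pi,\qquad \xi_{l+1}-\xi_l<2\pi/N .$$
Put $x_l=e^{i\xi_l}$, $\zeta_l=e^{i\sigma_l}$. For small $\varepsilon\in\mathbb R^M$ let
$$h'_{m,\varepsilon}(z)=C\,\frac{\prod_l(z-\zeta_l)}{\prod_l(z-x_le^{i\varepsilon_l})(z-x_le^{-i\varepsilon_l})},\qquad C=\kappa\,i^Me^{i\sum\xi_l-\frac i2\sum\sigma_l}, \tag{4.2}$$
$$f_{m,\varepsilon}(z)=\int_c^zh'\,dz+\overline{\int_c^zz^Nh'\,dz}. \tag{4.3}$$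
Then $f(c)=0$, $f_z=h'\ne0$ in $\mathbb D$, and the Jacobian $|h'|^2(1-|z|^{2N})$ is positive.

**Step 1: $f$ is a step function on the circle.** The purpose of the phase of $C$ is to make this true. On $z=e^{it}$, (4.1) gives the numerator as $(2i)^Me^{iMt/2}e^{\frac i2\sum\sigma_l}\prod s(t-\sigma_l)$, and each pole pair gives $(2i)^2e^{i(t+\xi_l)}s(t-\xi_l-\varepsilon_l)s(t-\xi_l+\varepsilon_l)$. Hence
$$e^{iMt/2}h'(e^{it})=\varrho(t):=\kappa2^{-M}\frac{\prod_ls(t-\sigma_l)}{\prod_ls(t-\xi_l-\varepsilon_l)s(t-\xi_l+\varepsilon_l)}\in\mathbb R. \tag{4.4}$$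
Since $1-\frac M2=-\frac N2$, we have $zh'=e^{-iNt/2}\varrho$ and $z^{N+1}h'=e^{iNt/2}\varrho$, so off the poles
$$\partial_tf(e^{it})=i\big(zh'-\overline{z^{N+1}h'}\big)=i\big(e^{-iNt/2}\varrho-e^{-iNt/2}\varrho\big)=0 .$$
So $f$ is constant on each arc between consecutive poles. Let $R_l$ be its value on the arc containing $\zeta_l$ and, when $\varepsilon_l>0$, let $W_l$ be its value on the arc $(\xi_l-\varepsilon_l,\xi_l+\varepsilon_l)$. Going around counterclockwise, the values are $W_1,R_1,W_2,R_2,\dots,W_M,R_M$. Integrating along the segment $[c,\zeta_l]$, which stays away from the poles, we see that $R_l(m,\varepsilon)=f(\zeta_l)$ is real-analytic near $\mathcal P\times\{0\}$.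

**Step 2: the behavior at a pole.** This gives condition (iii). Let all $\varepsilon_l>0$ be small, $y=e^{i\tau}$ a (simple) pole, $a=\operatorname{Res}_yh'$. If $\varrho\sim r/(t-\tau)$ with $r$ real, then, since $z-y\sim iy(t-\tau)$, $a=iye^{-iM\tau/2}r=ire^{-iN\tau/2}$. So $\overline{y^Na}=-a$, and near $y$
$$f(z)=a\log(z-y)+\overline{y^Na\log(z-y)}+v(z)=2ia\arg(z-y)+v(z),\qquad v\text{ continuous at }y. \tag{4.5}$$
By Example 2, $f$ is bounded, its cluster set at $y$ is the segment joining the two adjacent boundary values, and the jump in the direction of increasing $t$ is $-2\pi ia$.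

**Step 3: the tips.** We compute $W_l$ to see where it goes as $\varepsilon\to0$. At $y=x_le^{i\varepsilon_l}$, $f$ jumps from $W_l$ to $R_l$, so $W_l=R_l+2\pi i\operatorname{Res}_yh'$. As $y-x_le^{-i\varepsilon_l}=2ix_l\sin\varepsilon_l$, this reads $\varepsilon_lW_l=Z_l(m,\varepsilon)$ with
$$Z_l=\varepsilon_lR_l+\pi\frac{\varepsilon_l}{\sin\varepsilon_l}\,\frac{C\prod_j(y-\zeta_j)}{x_l\prod_{j\ne l}(y-x_je^{i\varepsilon_j})(y-x_je^{-i\varepsilon_j})}, \tag{4.6}$$
real-analytic near $\varepsilon=0$. At $\varepsilon=0$,
$$Z_l(m,0)=\frac{\pi C\prod_j(x_l-\zeta_j)}{x_l\prod_{j\ne l}(x_l-x_j)^2}=-\pi\kappa2^{2-M}e^{-iN\xi_l/2}\frac{\prod_js(\xi_l-\sigma_j)}{\prod_{j\ne l}s(\xi_l-\xi_j)^2}.$$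
To check: by (4.1), $\prod_j(x_l-\zeta_j)=(2i)^Me^{iM\xi_l/2+\frac i2\sum\sigma_j}\prod_js(\xi_l-\sigma_j)$ and $\prod_{j\ne l}(x_l-x_j)^2=(2i)^{2M-2}e^{i(M-2)\xi_l+i\sum_j\xi_j}\prod_{j\neq l}s(\xi_l-\xi_j)^2$. The $\sigma$-phases and $\sum\xi_j$ cancel against $C$; the remaining phase is $e^{i\xi_l(\frac M2-(M-2)-1)}=e^{-iN\xi_l/2}$; the powers of $i$ give $i^Mi^Mi^{-(2M-2)}=-1$. The product $\prod_js(\xi_l-\sigma_j)$ has a negative factor for each $j\ge l$, that is, $M-l+1$ of them. Hence
$$Z_l(m,0)=|Z_l(m,0)|e^{i\eta_l},\quad\eta_l=\pi(M+l)-\tfrac N2\xi_l,\quad\eta_{l+1}-\eta_l=\pi-\tfrac N2(\xi_{l+1}-\xi_l)\in(0,\pi),\quad\eta_{M+1}=\eta_1+2\pi. \tag{4.7}$$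
The last relation holds because $\eta_{M+1}=\eta_1+\pi M-N\pi$. So the tips run off to infinity in directions that turn once around, by less than $\pi$ at each step.

**Step 4: putting the tips on one circle.** We use up $\varepsilon$ to achieve $|W_l|=\rho=1/\delta$. Consider
$$\varepsilon_l=\delta|Z_l(m,\varepsilon)|,\qquad l=1,\dots,M. \tag{4.8}$$
Let $K\subset\mathcal P$ be compact and $K'\subset\mathcal P$ a compact neighborhood of it. For some $\varepsilon_0>0$ the $Z_l$ are real-analytic and nonvanishing near $K'\times\{|\varepsilon|_\infty\le\varepsilon_0\}$. Let $Q$ bound there $|Z_l|$ and the Lipschitz constants of $|Z_l|$ in $\varepsilon$ (sup norm). If $|\delta|Q\le\min(\frac12,\frac{\varepsilon_0}2)$, the right side of (4.8) maps the ball $|\varepsilon|_\infty\le\varepsilon_0$ into the ball of radius $\varepsilon_0/2$ and contracts by $\frac12$. So there is exactly one solution $\varepsilon(m,\delta)$, and $\varepsilon(m,0)=0$. The derivative of $\varepsilon-\delta|Z(m,\varepsilon)|$ in $\varepsilon$ is invertible, so $\varepsilon(m,\delta)$ is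 real-analytic near $K\times\{0\}$ by the implicit function theorem. For $\delta>0$ clearly $\varepsilon_l>0$. Put $f_{m,\delta}:=f_{m,\varepsilon(m,\delta)}$. For $\delta>0$, $\rho=1/\delta$,
$$W_l=\rho\,Z_l/|Z_l|,\qquad|W_l|=\rho,\qquad W_l=\rho\,(e^{i\eta_l(m)}+o(1))\quad(\delta\to0\text{ uniformly on }K). \tag{4.9}$$

**The map to be studied.** Define
$$\Psi_\delta(m)=(R_1,\dots,R_M,\chi)\in\mathbb C^M\times\mathbb R,\qquad\chi=\arg h'_{m,\varepsilon(m,\delta)}(c)\ \text{(local branch)}. \tag{4.10}$$
It is real-analytic in $(m,\delta)$ near $K\times\{0\}$, and source and target have dimension $2M+1$. Two different $m$ with the same $\Psi_\delta$-value are what we want.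

**Example 5.** Let $N=2$, $M=4$, $c=0$, $\xi=(0,\frac\pi2,\pi,\frac{3\pi}2)$ and $\sigma_l=\xi_l+\frac\pi4$. Then $C=-\kappa$ and $h'_{m,0}=-\kappa\frac{z^4+1}{(z^4-1)^2}$. The directions $e^{i\eta_l}$ are $-1,-i,1,i$. On $z=xe^{i\pi/4}$ we have $h'=-\kappa\frac{1-x^4}{(1+x^4)^2}$, so with $I_k=\int_0^1x^k\frac{1-x^4}{(1+x^4)^2}dx$,
$$R_1=-\kappa e^{i\pi/4}I_0-\kappa\overline{e^{3i\pi/4}}I_2=-\kappa(I_0-I_2)e^{i\pi/4},\qquad I_0>I_2>0 .$$
Since $f(iz)=if(z)$, the other corners are $iR_1,-R_1,-iR_1$. For small $\delta$ the polygon is a plus sign with inner corners near these four points and long pointed arms in the directions $-1,-i,1,i$. As $\delta\to0$ what it leaves out becomes four disjoint quadrants.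

## 5. Univalence and the omitted sectors

**Lemma 3.** Let $K\subset\mathcal P$ be compact. For all small $\delta>0$ and all $m\in K$, with $f=f_{m,\delta}$ and $B_\rho=\{|w|<\rho\}$: $|R_l|<\rho$; the angle from $W_l-R_l$ counterclockwise to $W_{l+1}-R_l$ lies in $(0,\pi)$; $f$ is univalent; $f(\mathbb D)\subset B_\rho$; and $f(\mathbb D)\cap\Sigma_l=\emptyset$, where
$$\Sigma_l=\overline{B_\rho}\cap\{R_l+a(W_l-R_l)+b(W_{l+1}-R_l):a,b\ge0\}.$$

*Proof.* **Step 1: the sectors.** Here we describe the geometry. The $R_l$ are bounded on $K\times[0,\delta_K]$ for some $\delta_K>0$, and on $K$ the differences $\eta_{l+1}-\eta_l$ stay in a compact subset of $(0,\pi)$. So the first two claims follow from (4.7) and (4.9). Thus $\Sigma_l$ is compact and convex with nonempty interior. Its positively oriented boundary consists of $[R_l,W_l]$, the counterclockwise circular arc $W_l\to W_{l+1}$ and $[W_{l+1},R_l]$. The arc has angular length $\eta_{l+1}-\eta_l+o(1)$. The sum of these lengths over $l$ is a multiple of $2\pi$ close to $2\pi$, so the $M$ arcs go exactly once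 around the circle. Let $\Gamma$ be the closed polygonal curve $W_1R_1W_2R_2\cdots W_MR_MW_1$. As chains, $\Gamma=\partial B_\rho-\sum_l\partial\Sigma_l$. So for $w\notin\Gamma$
$$\operatorname{ind}(\Gamma,w)=1-\#\{l:w\in\Sigma_l\}\ \ (|w|<\rho),\qquad\operatorname{ind}(\Gamma,w)=0\ \ (|w|>\rho). \tag{5.1}$$

**Step 2: the number of preimages is this index.** Let $w\notin\Gamma$ and let $n(w)$ be the number of preimages of $w$ in $\mathbb D$. All boundary cluster values of $f$ lie on $\Gamma$: they are the values on the arcs and, by (4.5), the segments between consecutive values. So $f^{-1}(w)$ is compact, hence finite, as $f$ is a local homeomorphism. Let $D_r=\{z\in\mathbb D:|z-y|>r\text{ for all poles }y\}$ with $r$ so small that $f^{-1}(w)\subset D_r$. On the part of $\partial D_r$ on the unit circle $f$ takes successively the values $W_1,R_1,W_2,\dots$. On the arc $\mathbb D\cap\{|z-y|=r\}$, (4.5) gives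
$$\big|f(z)-(2ia\arg(z-y)+v(y))\big|\le\sup_{|z-y|\le r}|v-v(y)|\to0\qquad(r\to0),$$
and $2ia\arg(z-y)+v(y)$ runs monotonically along a segment that tends to the segment between the two adjacent values. So, suitably parametrized, $f|_{\partial D_r}$ converges uniformly to $\Gamma$, and for small $r$ it has the same index about $w$. As $f$ is smooth on $\overline{D_r}$ with positive Jacobian in $\mathbb D$, (I2) and (I3) give
$$n(w)=\operatorname{ind}(f(\partial D_r),w)=\operatorname{ind}(\Gamma,w). \tag{5.2}$$

**Step 3: reading off the claims.** Since $n\ge0$, (5.1) and (5.2) give $n(w)\in\{0,1\}$ for $w\notin\Gamma$, $|w|\ne\rho$. If some point had two preimages then, by openness, so would all nearby points, including some off the nowhere dense set $\Gamma\cup\partial B_\rho$: contradiction. So $f$ is univalent. On $\{|w|>\rho\}\setminus\Gamma$ and on $\operatorname{int}\Sigma_l\setminus\Gamma$ we have $n=0$ (in the second case $0\le n\le1-1$). Since $f(\mathbb D)$ is open and $\Gamma$ is nowhere dense, $f(\mathbb D)$ misses $\{|w|>\rho\}$ and $\operatorname{int}\Sigma_l$,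 hence also their closures. $\square$

## 6. The kernel of the linearization at $\delta=0$

At $\delta=0$ we have $\varepsilon=0$ and the pole pairs merge into double poles at $x_l$. There the linearization of the $R_l$ can be solved by Fourier series. For $b\in\mathbb R^M$ and $k\in\frac12\mathbb Z$ put $S_k=\sum_lb_le^{ik\xi_l}$, so $S_{-k}=\overline{S_k}$, and
$$\varphi_b(z)=\sum_{n\ge0}i(n+N)S_{-n-N/2}z^n+\sum_{n\ge1}i(N-n)S_{n-N/2}\bar z^n,\qquad H_b'(z)=\sum_{n\ge1}i\,n(n+N)S_{-n-N/2}z^{n-1}. \tag{6.1}$$

**Lemma 4.** Let $m\in\mathcal P$ and let $\dot m\ne0$ satisfy $\partial_{\dot m}R_l(m,0)=0$ for all $l$. Then $\partial_{\dot m}h'_{m,0}=H_b'\not\equiv0$ for some $b\in\mathbb R^M\setminus\{0\}$ with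
$$S_{n-N/2}=0\quad(1\le n\le N-1),\qquad\varphi_b(c)=0. \tag{6.2}$$

*Proof.* **Step 1: what the derivative looks like.** Let $\varphi=\partial_{\dot m}f_{m,0}=H+\overline G$ with $H'=\partial_{\dot m}h'_{m,0}$, $G'=z^NH'$; then $\varphi(c)=0$. From
$$\frac{H'}{h'}=\frac{\dot C}C-\sum_l\frac{\dot\zeta_l}{z-\zeta_l}+\sum_l\frac{2\dot x_l}{z-x_l}$$
we see $H'\not\equiv0$: otherwise $\dot\zeta=\dot x=0$ and $\dot C=0$, hence $\dot\kappa=0$ and $\dot m=0$. On the open arc between $x_l$ and $x_{l+1}$ we have $f_{m,0}=R_l$ for all $m$, so $\varphi=\partial_{\dot m}R_l=0$ there.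

**Step 2: one formula for all Fourier coefficients.** Let $Q(z)=zH'(z)$. It is rational with poles only at the $x_l$, of order at most $3$; $Q(0)=0$; and $Q(\infty)=0$ because $H'=O(z^{-M})$. So $Q=\sum_l\sum_{j=1}^3a_{lj}(1-z/x_l)^{-j}$. We have $(1-u)^{-1}=\sum_{n\ge0}u^n$ for $|u|<1$ and $(1-u)^{-1}=-\sum_{n\le-1}u^n$ for $|u|>1$. Moreover $(1-u)^{-2}=(1+u\frac d{du})(1-u)^{-1}$ and $(1-u)^{-3}=\frac12(2+u\frac d{du})(1-u)^{-2}$, and $u\frac d{du}$ multiplies the coefficient of $u^n$ by $n$. So there are polynomials $P_l$ of degree at most $2$ with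
$$Q=\sum_{n\ge0}\sum_lP_l(n)x_l^{-n}z^n\ (|z|<1),\qquad Q=-\sum_{n\le-1}\sum_lP_l(n)x_l^{-n}z^n\ (|z|>1). \tag{6.3}$$
Write $\varphi=\sum_{n\ge0}c_nz^n+\sum_{n\ge1}c_{-n}\bar z^n$ in $\mathbb D$. Then $Q=\sum_{n\ge1}nc_nz^n$ and $zG'=\sum_{n\ge1}n\overline{c_{-n}}z^n$. On the arcs $\partial_t\varphi=0$, that is, $Q(z)=\overline{zG'(z)}$. Hence $Q(z)\equiv\overline{(zG')(1/\bar z)}$ as rational functions, and for $|z|>1$ this is $\sum_{n\ge1}nc_{-n}z^{-n}$. Comparing with (6.3),
$$nc_n=\sum_lP_l(n)x_l^{-n}\qquad\text{for all }n\in\mathbb Z \tag{6.4}$$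
(at $n=0$ both sides are $Q(0)=0$).

**Step 3: the constant terms $P_l(0)$ vanish.** Write $P_l(n)=P_l(0)+n(A_l+B_ln)$. On the circle off $x_l$ the Poisson kernel $\sum_{n\in\mathbb Z}e^{in(t-\xi_l)}r^{|n|}$ and its $t$-derivative tend to $0$ as $r\to1$. So the terms $A_l$ (over $n\ne0$) contribute $-A_l$ to the boundary value of $\varphi$, and the terms $B_ln$ contribute $0$. Off the $x_l$ we get
$$0=\varphi(e^{it})=c_0-\sum_lA_l+\sum_lP_l(0)\sum_{n\ne0}\tfrac1ne^{in(t-\xi_l)}.$$
The inner sum equals $i(\pi-\theta)$ for $\theta=t-\xi_l\in(0,2\pi)$ modulo $2\pi$, with jump $2\pi i$ at $\xi_l$. So the jump at $x_l$ gives $P_l(0)=0$, and then $c_0=\sum_lA_l$. Thus $c_n=\sum_l(A_l+B_ln)x_l^{-n}$ for all $n\in\mathbb Z$.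

**Step 4: using the dilatation.** From $zG'=z^NQ$: $c_{-n}=0$ for $1\le n\le N$ and $n\overline{c_{-n}}=(n-N)c_{n-N}$ for $n>N$. The sequences $n^kx_l^{-n}$, $n>N$, are linearly independent: the generating function of $\sum_lp_l(n)x_l^{-n}$ with polynomials $p_l$ has a pole at $x_l$ of order $1+\deg p_l$ whenever $p_l\ne0$. So for each $l$, as polynomials in $n$,
$$n(\overline{A_l}-n\overline{B_l})=(n-N)\big(A_l+(n-N)B_l\big)x_l^N .$$
At $n=0$ this gives $A_l=NB_l$. Then the left side is $-n(n-N)\overline{B_l}$ and the right side is $n(n-N)B_lx_l^N$, so $-\overline{B_l}=B_lx_l^N$, that is, $B_l=ib_le^{-iN\xi_l/2}$ with $b_l\in\mathbb R$. Hence $c_n=\sum_l(n+N)B_lx_l^{-n}=i(n+N)S_{-n-N/2}$ for all $n$: $\varphi=\varphi_b$, $H'=H_b'$. The condition $c_{-n}=0$ gives $S_{n-N/2}=0$ for $1\le n\le N-1$, and $\varphi(c)=0$ is the last condition. Finally $b\ne0$ since $H'\not\equiv0$. $\square$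

**The Jacobian of $\Psi_0$.** Suppose that for a given $\xi$ the real solution space of (6.2) is one-dimensional, spanned by $b$. Let $\mathsf D=d(R_1,\dots,R_M)$ at $\varepsilon=0$, a real $2M\times(2M+1)$ matrix, at any $m\in\mathcal P$ with this $\xi$. By Lemma 4, $\dot m\mapsto\partial_{\dot m}h'$ maps $\ker\mathsf D$ linearly and injectively into $\mathbb RH_b'$. So $\dim\ker\mathsf D=1$ and $\mathsf D$ has rank $2M$. Let $\nu$ be the vector of signed maximal minors of $\mathsf D$ (the cofactors of the last row of $d\Psi_0$). It is continuous in $m$, nonzero, and lies in $\ker\mathsf D$. Hence, with $J_\delta:=\det d\Psi_\delta$,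
$$J_0=d\chi(\nu)=\operatorname{Im}\frac{\partial_\nu h'(c)}{h'(c)}=\mu\operatorname{Im}\frac{H_b'(c)}{h'_{m,0}(c)},\qquad\partial_\nu h'=\mu H_b', \tag{6.5}$$
with $\mu$ real, continuous in $(\sigma,\kappa)$ and nonvanishing. So the sign of $J_0$ is governed by the direction of $h'_{m,0}(c)$ relative to the fixed direction of $H_b'(c)$.

## 7. Why the base point must leave the center

Let $e_j$ be the elementary symmetric functions of $x_1,\dots,x_M$, $\Pi=e_M$, $\Pi^{\pm1/2}:=e^{\pm\frac i2\sum\xi_l}$; note $e_{N+1}=e_{M-1}=\Pi\,\overline{e_1}$. Put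
$$h_*:=\kappa\,i^M\Pi^{1/2}\Big/\prod_l(c-x_l). \tag{7.1}$$
This is the limit of $h'_{m,0}(c)$ when all $\sigma_l\to\xi_l$.

**The solution space of (6.2) for small $c$.** For any admissible $\xi$, consider the real-linear map
$$L_c:b\mapsto\big((S_{n-N/2})_{n=1}^{N-1},\varphi_b(c)\big)$$
into $\{(s_n):s_{N-n}=\overline{s_n}\}\times\mathbb C$, a real space of dimension $(N-1)+2=N+1$. It is real-analytic in $c$. Since $\varphi_b(0)=iNS_{-N/2}$ and $S_{N/2}=\overline{S_{-N/2}}$, $\ker L_0=\{b\in\mathbb R^M:S_{n-N/2}=0,\ 0\le n\le N\}$. The complex solution space of these $N+1$ Vandermonde equations in $N+2$ unknowns is one-dimensional and invariant under conjugation, so $\dim_{\mathbb R}\ker L_0=1$ and $L_0$ is onto. Hence for small $|c|$, $L_c$ is onto and $\ker L_c$ is spanned by some $b=b(c)$, real-analytic in $c$, with $b(0)\ne0$.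

**A recursion.** Multiply $\sum_{j=0}^M(-1)^je_jx_l^{M-j}=0$ by $b_le^{-i(N/2+1)\xi_l}$ and sum over $l$: $\sum_j(-1)^je_jS_{N/2+1-j}=0$. For $2\le j\le N$ the term vanishes by (6.2). So
$$S_{N/2+1}+(-1)^N\Pi\,S_{-N/2-1}=e_1S_{N/2}+(-1)^N\Pi\,\overline{e_1}\,S_{-N/2}. \tag{7.2}$$
Put $X=\Pi^{1/2}S_{-N/2-1}=i^{N+1}X'$ and $Y=\Pi^{-1/2}e_1S_{N/2}=(-i)^{N+1}Y'$. Multiplying (7.2) by $\Pi^{-1/2}$ gives $\overline X+(-1)^NX=Y+(-1)^N\overline Y$. Here $\overline X=(-i)^{N+1}\overline{X'}$, $(-1)^NX=-(-i)^{N+1}X'$ and $(-1)^N\overline Y=-(-i)^{N+1}\overline{Y'}$, so $\overline{X'}-X'=Y'-\overline{Y'}$, that is,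
$$\operatorname{Im}X'=-\operatorname{Im}Y'. \tag{7.3}$$

**The natural choice $c=0$ gives no sign change.** For $c=0$ we have $S_{\pm N/2}=0$, so $Y'=0$ and $X'_0:=X'|_{c=0}$ is real. It is nonzero: otherwise $S_k=0$ for the $N+2$ exponents $k=-\frac N2-1,-\frac N2,\dots,\frac N2$, forcing $b(0)=0$ by Vandermonde. Now $H_b'(0)=i(N+1)S_{-N/2-1}$ and $\prod_l(0-x_l)=(-1)^N\Pi$, so
$$\frac{H_b'(0)}{h_*}=\frac{(-1)^N(N+1)}\kappa X_0'\quad\text{is real and nonzero.}$$
On the other hand (4.2) gives $h'_{m,0}(0)=h_*e^{\frac i2\sum(\sigma_l-\xi_l)}$, and $0<\sum(\sigma_l-\xi_l)<2\pi$ on $\mathcal P$. So $\operatorname{Im}(H_b'(0)/h'_{m,0}(0))\ne0$, and by (6.5) $J_0\neq0$ on all of $\mathcal P$. As the $\sigma_l$ move from $\xi_l$ to $\xi_{l+1}$, the direction of $h'$ turns by exactly $\pi$, but it starts and ends on the critical line and never crosses it in between. This is the exact point where the symmetric setup stops. The cure is to start off that line, which a small $c\ne0$ achieves.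

For $N=2$ and $\xi=(0,\frac\pi2,\pi,\frac{3\pi}2)$ one sees this by hand. The conditions are $\sum b_l=0$ and $\sum b_lx_l^{-1}=0$ with $x=(1,i,-1,-i)$, so $b=(1,-1,1,-1)$, $S_{-2}=4$, $H_b'(0)=12i$. Also $\Pi^{1/2}=e^{3\pi i/2}=-i$ and $\prod(0-x_l)=-1$, so $h_*=i\kappa$, and the ratio is $12/\kappa$.

**Choice of nodes and of $c$.** Fix $\xi_l=2\pi(l-1)/M$ for $l<M$ and $\xi_M=2\pi(M-1)/M+\tau$ with $\tau>0$ so small that all gaps are positive and less than $2\pi/N$ (possible since $M>N$). Then $e_1=x_M-e^{2\pi i(M-1)/M}\ne0$. Let $c=i\varsigma e_1$ with $\varsigma>0$ small, so $\operatorname{Im}(\bar ce_1)=-\varsigma|e_1|^2\ne0$.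

**Lemma 5.** For this $\xi$ and all small $\varsigma>0$ the real solution space of (6.2) is one-dimensional. If $b$ spans it, then $H_b'(c)/h_*\notin\mathbb R$ (for any $\kappa>0$).

*Proof.* The first claim was shown above. All $O(\cdot)$ refer to $c\to0$.

**Step 1: first-order relations.** We express everything through $S_{-N/2-1}$. In $\varphi_b(c)$ the terms with $\bar c^n$, $1\le n\le N$, vanish (by (6.2), and for $n=N$ because of the factor $N-n$); the later ones are $O(|c|^{N+1})$. So $\varphi_b(c)=0$ yields
$$S_{-N/2}=-\tfrac{N+1}N\,c\,S_{-N/2-1}+O(|c|^2). \tag{7.4}$$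
In particular $S_{\pm N/2}=O(|c|)$. Multiplying $\sum_j(-1)^je_jx_l^{M-j}=0$ by $b_le^{-i(N/2+2)\xi_l}$ and summing gives $\sum_j(-1)^je_jS_{N/2-j}=0$. The terms $1\le j\le N-1$ vanish by (6.2), and those with $j=0,N$ are $O(|c|)$. Hence
$$S_{-N/2-2}=\overline{e_1}\,S_{-N/2-1}+O(|c|). \tag{7.5}$$

**Step 2: the imaginary part of $X'$.** Conjugating (7.4), $Y=-\frac{N+1}N\bar ce_1\overline X+O(|c|^2)$, i.e. $Y'=-\frac{N+1}N\bar ce_1\overline{X'}+O(|c|^2)$. As $X'=X_0'+O(|c|)$ with $X_0'$ real and nonzero, (7.3) gives
$$\operatorname{Im}X'=\tfrac{N+1}N\,X_0'\operatorname{Im}(\bar ce_1)+O(|c|^2). \tag{7.6}$$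

**Step 3: the ratio.** By (7.5), $H_b'(c)=i\big[(N+1)+2(N+2)\overline{e_1}c\big]S_{-N/2-1}+O(|c|^2)$. Also $\prod_l(c-x_l)=(-1)^N\Pi(1-\overline{e_1}c)+O(|c|^2)$. With $i\cdot i^{-(N+2)}\cdot i^{N+1}=1$,
$$\frac{H_b'(c)}{h_*}=\frac{H_b'(c)\,\Pi^{-1/2}\prod_l(c-x_l)}{\kappa\,i^{N+2}}=\frac{(-1)^N}\kappa X'\big[(N+1)+(N+3)\overline{e_1}c\big]+O(|c|^2),$$
because $2(N+2)-(N+1)=N+3$. Since $\operatorname{Im}(\overline{e_1}c)=-\operatorname{Im}(\bar ce_1)$, (7.6) gives
$$(-1)^N\kappa\operatorname{Im}\frac{H_b'(c)}{h_*}=X_0'\operatorname{Im}(\bar ce_1)\Big[\frac{(N+1)^2}N-(N+3)\Big]+O(|c|^2)=-\frac{N-1}N\,X_0'\operatorname{Im}(\bar ce_1)+O(|c|^2).$$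
As $N\ge2$ and $|\operatorname{Im}(\bar ce_1)|=\varsigma|e_1|^2$ is of exact order $|c|$, this is nonzero for small $\varsigma$. $\square$

For $N=1$ the first-order term cancels; this is where the proof uses $N\ge2$. Fix such a $c$ from now on.

## 8. A sign change of the Jacobian and two parameters with the same data

**Step 1: $J_0$ changes sign along a path.** Let $m(u)\in\mathcal P$, $0<u<1$: $\xi$ as fixed, $\kappa=1$, $\sigma_l=\xi_l+u(\xi_{l+1}-\xi_l)$. By Lemma 5 formula (6.5) applies, with the same $b$ along the whole path and with $\mu$ of constant sign. By (4.2),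
$$h'_{m(u),0}(c)=i^Me^{i\sum\xi_l}\prod_l\big[e^{-i\sigma_l/2}(c-\zeta_l)\big]\Big/\prod_l(c-x_l)^2,$$
and for $\zeta=e^{i\sigma}$
$$\frac d{d\sigma}\arg\big[e^{-i\sigma/2}(c-\zeta)\big]=-\tfrac12+\operatorname{Re}\frac\zeta{\zeta-c}=\tfrac12\operatorname{Re}\frac{\zeta+c}{\zeta-c}=\tfrac12\,\frac{1-|c|^2}{|\zeta-c|^2}>0 .$$
As $u\to0$, $h'(c)\to h_*$ (with $\kappa=1$). As $u\to1$ we have $\zeta_l\to x_{l+1}$ and $\sum\sigma_l\to\sum\xi_l+2\pi$, so $h'(c)\to-h_*$. The total increase of $\arg h'(c)$ is $\sum_l\int_{\xi_l}^{\xi_{l+1}}\frac12\frac{1-|c|^2}{|e^{i\sigma}-c|^2}d\sigma=\pi$, half the integral of the Poisson kernel. Hence $\arg(H_b'(c)/h'(c))$ decreases strictly by exactly $\pi$, starting from a non-real direction (Lemma 5). So $\operatorname{Im}(H_b'(c)/h'(c))$, and with it $J_0(m(u))$, has exactly one zero $u_0\in(0,1)$ and changes sign there.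

**Step 2: non-injectivity for small $\delta>0$.** Let $m_0=m(u_0)$. Let $U$ be an open ball around $m_0$ with $\overline U\subset\mathcal P$, so small that for all $m\in\overline U$
$$|\eta_l(m)-\eta_l(m_0)|<\tfrac1{10}\min_j\big(\eta_{j+1}(m_0)-\eta_j(m_0)\big), \tag{8.1}$$
and the $2M$ points $\zeta_l,x_l$ stay in pairwise disjoint small arcs of the circle. For small $\delta_0$, $\chi$ has a single-valued continuous branch on $\overline U\times[0,\delta_0]$. Choose $m_\pm\in U$ on the path with $J_0(m_+)>0>J_0(m_-)$. For small $\delta>0$ also $J_\delta(m_+)>0>J_\delta(m_-)$. Then $\Psi_\delta$ is not injective on $U$. Indeed, a continuous injective map of the connected open set $U\subset\mathbb R^{2M+1}$ is a homeomorphism onto an open set (invariance of domain) and has constant local degree $\pm1$, while at points with $J_\delta\ne0$ the local degree is $\operatorname{sgn}J_\delta$.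

**Step 3: the two maps.** Fix $\delta$ so small that Lemma 3 holds on $\overline U$, the poles $x_le^{\pm i\varepsilon_l}$ stay in the disjoint arcs, and the condition on directions at the start of Section 9 holds. Let $m\ne m'$ in $U$ with $\Psi_\delta(m)=\Psi_\delta(m')$, and $f=f_{m,\delta}$, $F=f_{m',\delta}$. Then $f(c)=F(c)=0$ and $\arg f_z(c)=\arg F_z(c)=:\chi$. Both maps have dilatation $z^N$, both are univalent, and both have the same points $R_l$. All tips $W_l$ of $f$ and $W_l'$ of $F$ lie on $|w|=\rho=1/\delta$. Moreover $f\ne F$: the rational function $f_z$ determines its zeros and poles; which of them belongs to which index is read off from the disjoint arcs; so it determines $\zeta_l$, the pole pairs $x_le^{\pm i\varepsilon_l}$, hence $x_l$, and $C$, hence $\kappa=|C|$. So it determines $m$.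

## 9. The slit disc

**Step 1: the slits.** We draw one slit inside both sectors at each $R_l$. Let $\theta_l=\frac12(\eta_l(m_0)+\eta_{l+1}(m_0))$ and
$$L_l=\{R_l+te^{i\theta_l}:t\ge0\}\cap\overline{B_\rho}.$$
By (4.9), $W_l-R_l=\rho(e^{i\eta_l(m)}+o(1))$ uniformly on $\overline U$. So by (8.1), for small $\delta$ the direction $\theta_l$ is strictly inside both wedges at $R_l$, that of $f$ and that of $F$. Hence $L_l\subset\Sigma_l(m)\cap\Sigma_l(m')$, and by Lemma 3 neither $f(\mathbb D)$ nor $F(\mathbb D)$ meets $L_l$. The endpoint $w_l^*$ of $L_l$ on the circle lies in the open arc $(W_l,W_{l+1})$; all other points of $L_l$ lie in $B_\rho$.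

**Step 2: the slits are disjoint.** Suppose $L_l\cap L_k\ne\emptyset$, $l<k$. Follow $L_l$ from $w_l^*$ to its first point on $L_k$, then $L_k$ to $w_k^*$. That first point lies in $B_\rho$, since $w_l^*\ne w_k^*$. So this is a simple arc in $B_\rho$ with endpoints $w_l^*,w_k^*$ on the circle. It cuts $B_\rho$ into two components, each adjacent to only one of the two open circular arcs between $w_l^*$ and $w_k^*$. The connected set $f(\mathbb D)\subset B_\rho$ is disjoint from it, so it lies in one component. But $W_{l+1}$ and $W_{k+1}$ are limits of points of $f(\mathbb D)$, and they lie on different open arcs, because the counterclockwise order on the circle is $W_l,w_l^*,W_{l+1},w_{l+1}^*,\dots$: contradiction.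

**Step 3: the domain.** Let $\Omega_0=B_\rho\setminus\bigcup_lL_l$. Its complement in the sphere is connected. $\Omega_0$ is connected by Janiszewski's theorem (if two compact subsets of the sphere do not separate it and their intersection is connected, then their union does not separate it): add the slits one at a time to $\{|w|\ge\rho\}\cup\{\infty\}$; each is an arc meeting the previous union in exactly one point. So $\Omega_0$ is a bounded simply connected domain. Its boundary is $\{|w|=\rho\}\cup\bigcup_lL_l$, a connected finite union of a circle and arcs, hence locally connected. It contains all $R_l,W_l,W_l'$. Also $f(\mathbb D),F(\mathbb D)\subset\Omega_0$ and $0=f(c)\in\Omega_0$.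

**Step 4: normalization.** We return to the base point $0$. Let $\Lambda(z)=\frac{z+c}{1+\bar cz}$, $\hat f=e^{-i\chi}f\circ\Lambda$, $\hat F=e^{-i\chi}F\circ\Lambda$, $\Omega=e^{-i\chi}\Omega_0$. With $f=h+\overline g$ we have $\hat f=e^{-i\chi}h\circ\Lambda+\overline{e^{i\chi}g\circ\Lambda}$, so both maps are univalent with dilatation $\omega=e^{2i\chi}\Lambda^N$, a Blaschke product of order $N$.

For (i): the images lie in $\Omega$, $\hat f(0)=\hat F(0)=0$, $\hat f_z(0)=e^{-i\chi}f_z(c)(1-|c|^2)=|f_z(c)|(1-|c|^2)>0$, and likewise for $\hat F$. For (ii) and (iii): let $E$ consist of the $2M$ poles of $f_z$ (respectively $F_z$) moved by $\Lambda^{-1}$. Off $E$ the unrestricted limits exist and are among the points $e^{-i\chi}R_l$, $e^{-i\chi}W_l$ (respectively $e^{-i\chi}W_l'$) of $\partial\Omega$. At points of $E$ the one-sided limits exist, lie in $\partial\Omega$, and by (4.5) the cluster set is the segment joining them. Since $\hat f\ne\hat F$, Theorem A is proved. $\blacksquare$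

## 10. Strictly starlike domains: a double zero and a generic translation

Now we prove Theorem B by completing the index comparison of Section 3. Let $\Omega$ be strictly starlike, let $f,F$ be two GRMT solutions for $(\Omega,\omega)$, and suppose $f\ne F$. By symmetry let $\lambda_0:=F_z(0)/f_z(0)\le1$. As noted in Section 1, the exceptional sets are taken to be the sets of jump points; $E$ denotes that of $F$.

**Step 1: index at least $2$.** Let $\varphi=F-\lambda_0f$. Then $\varphi(0)=0$, $\varphi_z(0)=0$, $\overline{\varphi_{\bar z}}=\omega\varphi_z$. If $\varphi\equiv0$, then $\lambda_0<1$ (as $f\ne F$), and at common continuity points $F^*=\lambda_0f^*\in\lambda_0\overline\Omega\subset\Omega$, contradicting $F^*\in\partial\Omega$. So $\varphi\not\equiv0$, $\varphi$ is nonconstant since $\varphi(0)=0$, and by Lemma 1 it has index $k+1\ge2$ on some small circle $|z|=r$. Let $\lambda=\lambda_0$ if $\lambda_0<1$; otherwise let $\lambda<1$ be close to $1$. Then let $q\in\mathbb C$ be small, and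
$$g=\lambda f+q,\qquad K=\lambda\overline\Omega+q. \tag{10.1}$$
Since $F-g=\varphi+(\lambda_0-\lambda)f-q$ is close to $\varphi$ on $|z|=r$, it has index at least $2$ there; in particular it is nonconstant. It satisfies the same equation, so by Lemma 1 all its zeros are isolated with positive index, and *the local indices of its zeros in $|z|<r$ sum to at least $2$*. Moreover $g(\mathbb D)\subset K$, and for small $q$ the set $K$ is a compact connected subset of $\Omega$ with $q\in K\cap F(\mathbb D)$.

**Step 2: choice of $q$.** We make $g$ avoid, at each jump point of $F$, the line of the corresponding segment. For $e^{it}\in E$ let $I_t$ be the cluster segment of $F$ and $\ell_t\supset I_t$ its line. The cluster set $C_t$ of $f$ at $e^{it}$ is a point or, by Lemma 2, a segment parallel to $\ell_t$. So $\{q:(\lambda C_t+q)\cap\ell_t\ne\emptyset\}=\ell_t-\lambda C_t$ is a line. There are countably many such lines; choose the small $q$ off all of them. Then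
$$\text{the cluster set }\lambda C_t+q\text{ of }g\text{ at }e^{it}\text{ misses }\ell_t\quad\text{for every }e^{it}\in E. \tag{10.2}$$

## 11. Extending $F^{-1}$ across crosscuts

The purpose of this section is a continuous map $T:\Omega\to\overline{\mathbb D}$ with $T=F^{-1}$ on $F(\mathbb D)$.

**Definition (crosscut).** Here a crosscut of $\Omega$ is an open segment in $\Omega$ with two distinct endpoints on $\partial\Omega$; for example, $(-1,1)$ in the unit disk. For a crosscut $\gamma$, $\Omega\setminus\gamma$ has exactly two components, both having $\gamma$ on their boundary. Indeed, by the Riemann mapping theorem $\Omega$ is homeomorphic to the plane. Adding a point $\infty$ we get a sphere, in which $\gamma\cup\{\infty\}$ is a Jordan curve, since both ends of $\gamma$ leave every compact subset of $\Omega$. Now apply the Jordan curve theorem.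

Since $F:\mathbb D\to F(\mathbb D)$ is a homeomorphism onto an open set, boundary cluster values of $F$ lie outside $F(\mathbb D)$. Each point of $\partial F(\mathbb D)$ is such a cluster value, and those off the segments $I_t$ lie on $\partial\Omega$. So
$$Y:=\partial F(\mathbb D)\cap\Omega=\bigcup_{e^{it}\in E}(I_t\cap\Omega). \tag{11.1}$$
Let $\gamma$ denote any component of any $I_t\cap\Omega$. As the endpoints of $I_t$ lie on $\partial\Omega$, $\gamma$ is a crosscut, and it is disjoint from $F(\mathbb D)$. Let $\Omega_\gamma^+$ be the component of $\Omega\setminus\gamma$ containing $F(\mathbb D)$, and $B_\gamma$ the other one. As $B_\gamma$ is open and misses $F(\mathbb D)$, it misses $\overline{F(\mathbb D)}$.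

**(a) Local finiteness: only finitely many $\gamma$ meet a given compact $K'\subset\Omega$.** For $d>0$ only finitely many $I_t$ have length at least $d$: otherwise the corresponding $t$ would accumulate at some $t_0$ from one side, and $F^*$ would have no one-sided limit there. Each $I_t$ contains finitely many $\gamma$ of length at least $d$. A $\gamma$ meeting $K'$ has length at least $2\operatorname{dist}(K',\partial\Omega)$, since both endpoints lie on $\partial\Omega$.

**(b) Different $\gamma,\gamma'$ are disjoint.** Let $w\in\gamma\cap\gamma'$. In a small disc about $w$ the two sides of $\gamma$ lie in $\Omega_\gamma^+$ and $B_\gamma$ respectively, because $w$ is on the boundary of both. As $\gamma'\subset\partial F(\mathbb D)$ does not meet $B_\gamma$, the open segment $\gamma'\ni w$ is collinear with $\gamma$. Both then equal the component containing $w$ of (line)$\,\cap\,\Omega$.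

**(c) The sets $\gamma\cup B_\gamma$ are pairwise disjoint, and $B_\gamma\cap(F(\mathbb D)\cup Y)=\emptyset$.** If $\gamma\ne\gamma'$, then $\gamma'\subset\overline{F(\mathbb D)}\cap(\Omega\setminus\gamma)\subset\Omega_\gamma^+$, and likewise $\gamma\subset\Omega_{\gamma'}^+$. So $\gamma\cup B_\gamma$, which is connected, misses $\gamma'$ and contains $\gamma$; hence it lies in $\Omega_{\gamma'}^+$. Thus it misses $\gamma'\cup B_{\gamma'}$. The last claim follows since $Y$ is the union of all crosscuts $\gamma'$.

**(d) Local picture on $\gamma$.** By (a) and (b), each $w\in\gamma$ has a disc $\Delta\subset\Omega$ centered at $w$ meeting $Y$ only in a diameter on $\gamma$ (finitely many other crosscuts come near, each relatively closed in $\Omega$ and not containing $w$). Then $F(\mathbb D)\cap\Delta$ is exactly the half-disc on the $\Omega_\gamma^+$ side: it is nonempty since $w\in\partial F(\mathbb D)$, it is contained in that half-disc, and it is relatively open and closed in it, as the half-disc contains no point of $Y$.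

**(e) $\Omega=F(\mathbb D)\cup\bigcup_\gamma(\gamma\cup B_\gamma)$.** Points of $\Omega\cap\overline{F(\mathbb D)}$ lie in $F(\mathbb D)\cup Y$. Let $w\in\Omega\setminus\overline{F(\mathbb D)}$. Follow a path in $\Omega$ from $w$ to $F(0)$ to its first point $w_1$ in $\overline{F(\mathbb D)}$. As $F(\mathbb D)$ is open, $w_1\in Y$, so $w_1$ lies on some $\gamma$. By (d) the path just before $w_1$ is in $B_\gamma$, and it did not meet $\gamma\subset\overline{F(\mathbb D)}$ earlier. So $w\in B_\gamma$.

**(f) $F^{-1}$ has a constant limit on each $\gamma$.** For $w\in\gamma$, the cluster set of $F^{-1}$ at $w$ from the half-disc in (d) is a nested intersection of connected compact sets, so it is connected; it lies in $\partial\mathbb D$ since $w\notin F(\mathbb D)$. If $e^{is}$ belongs to it, then $w\in\Omega$ is a cluster value of $F$ at $e^{is}$, so $e^{is}\in E$ and $w\in I_s$. As $E$ is countable, a connected subset of it is a single point. Thus $F^{-1}$ has a limit at every point of $\gamma$ and extends continuously to $\gamma$, with values in the countable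 set $E$. Hence the extension is constant on $\gamma$; call its value $\tau_\gamma\in E$. Moreover $\gamma\subset I_t$ for $e^{it}=\tau_\gamma$.

**Definition of $T$.** Let $T=F^{-1}$ on $F(\mathbb D)$ and $T=\tau_\gamma$ on $\gamma\cup B_\gamma$. By (c) and (e), $T:\Omega\to\overline{\mathbb D}$ is well defined. It is continuous on the open sets $F(\mathbb D)$ and $B_\gamma$, and at points of $\gamma$ by (d) and (f).

## 12. Counting fixed points

Let $A=T\circ g:\mathbb D\to\overline{\mathbb D}$, which is continuous since $g(\mathbb D)\subset K\subset\Omega$.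

**Step 1: finitely many boundary points matter.** If $\gamma\cup B_\gamma$ meets $K$, then $\gamma$ meets $K$: otherwise the connected set $K$, which contains $q\in F(\mathbb D)\subset\Omega_\gamma^+$, would lie in $\Omega_\gamma^+$. By (a) only finitely many $\gamma$ have this property. Let $\tau_1,\dots,\tau_p$ be the distinct values of $\tau_\gamma$ for these $\gamma$, and let $C_j'\subset K$ be the cluster set of $g$ at $\tau_j$. Every $\gamma$ with $\tau_\gamma=\tau_j=e^{it}$ lies in $I_t\subset\ell_t$ by (f), so $C_j'$ misses it by (10.2). Being connected, $C_j'$ lies either in the open set $O_j=\bigcup_{\tau_\gamma=\tau_j}B_\gamma$ (*type I*) or in the open set $\Omega\setminus T^{-1}(\tau_j)$ (*type II*), because $T^{-1}(\tau_j)=\bigcup_{\tau_\gamma=\tau_j}(\gamma\cup B_\gamma)$. For the type I points choose $r_0>0$ such that the sets $N_j=\{z\in\mathbb D:|z-\tau_j|<r_0\}$ are disjoint and $g(N_j)\subset O_j$. Then $A\equiv\tau_j$ on $N_j$. Let $k\ge0$ be the number of type I points.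

**Step 2: no fixed points near the circle.** *Claim.* There are $\rho_0\in(r,1)$ and $\eta>0$ with $|z-A(z)|\ge\eta$ for $\rho_0\le|z|<1$, $z\notin\bigcup N_j$ (union over type I). Otherwise there are $z_n\notin\bigcup N_j$ with $z_n\to e^{it}$, $A(z_n)\to e^{it}$, $g(z_n)\to p\in K$. By continuity $T(p)=e^{it}$, so $p\in\gamma\cup B_\gamma$ with $\tau_\gamma=e^{it}$. As this set meets $K$, $e^{it}=\tau_j$ for some $j$, and $p\in C_j'\cap T^{-1}(\tau_j)$. Type II is impossible by definition, and type I is impossible since $z_n\notin N_j$ while $z_n\to\tau_j$. On $N_j$ itself $|z-A(z)|=|z-\tau_j|\ge1-|z|>0$. So $z\ne A(z)$ on all of $\rho_0\le|z|<1$.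

**Step 3: the index on $|z|=\rho_0$ is at most $1$.** We perturb $A$ to $sA$ and count zeros of $z-sA$ in an annulus. Let $s\in(\rho_0,1)$ be close to $1$, in particular $1-s<\min(r_0,\eta)$, and let $s<\rho<1$. On $|z|=\rho$ the map $z-sA(z)$ has index $1$, since $|sA|\le s<\rho$. In $\rho_0\le|z|<\rho$ its zeros are exactly the points $s\tau_j$ with $\tau_j$ of type I: on $N_j$ the map is $z-s\tau_j$, and $s\tau_j\in N_j$ because $1-s<r_0$; outside $\bigcup N_j$ we have $|z-sA|\ge\eta-(1-s)>0$. Each has index $+1$. On $|z|=\rho_0$, where $z-A$ is bounded away from $0$, the index of $z-sA$ equals that of $z-A$ for $s$ close to $1$ (and then no $s\tau_j$ lies on that circle, as $s>\rho_0$). By (I2)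
$$\operatorname{ind}_{|z|=\rho_0}(z-A(z))=1-k\le1. \tag{12.1}$$

**Step 4: the index on $|z|=\rho_0$ is at least $2$.** In $\mathbb D$, $z=A(z)$ means $T(g(z))=z\in\mathbb D$, that is, $g(z)\in F(\mathbb D)$ and $F(z)=g(z)$. At such a zero $z_1$ we have $A=F^{-1}\circ g$ near $z_1$, so (3.1) holds with $\mathcal L(z)\to DF(z_1)$ and $\det DF(z_1)>0$ by Lemma 1. So the local indices of $z-A$ and $F-g$ at $z_1$ agree, and they are positive. By Step 1 of Section 10 their sum over the zeros in $|z|<r<\rho_0$ is already at least $2$. Hence, by (I2), the left side of (12.1) is at least $2$, a contradiction. So $f=F$, and Theorem B is proved. $\blacksquare$
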